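\title{The threshold for fitting an ellipsoid to Gaussian points}

\begin{abstract}
Let $v_1,\dots,v_n$ be independent standard Gaussian vectors in $\mathbb{R}^k$. We prove that for $n\le(\frac14-\varepsilon)k^2$ an ellipsoid centered at the origin passes through all of them with probability at least $1-Ce^{-ck}$, and that for $n\ge(\frac14+\varepsilon)k^2$ no such ellipsoid exists, with probability at least $1-Ce^{-c\sqrt k}$. The first statement proves the random ellipsoid fitting conjecture in the precise form stated below. The method is to encode the existence of an ellipsoid in the optimal value of a self-concordant convex program with $n$ random linear constraints, and to replace the constraint matrices $v_iv_i^T-I$ one at a time by Gaussian matrices with the same covariance. Self-concordance gives two-sided bounds on the effect of one constraint, and these bounds depend only on second moments, up to a summable error. The Gaussian model is solved by the approximate kinematic formula.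
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a symmetric positive semidefinite $k\times k$ matrix $Y$ we call the set $\{x\in\mathbb{R}^k: x^TYx=1\}$ an \emph{ellipsoid}. It is centered at the origin, and it is degenerate when $Y$ is singular. It \emph{passes through} $v_1,\dots,v_n$ if $v_i^TYv_i=1$ for all $i$. Throughout, $v_1,\dots,v_n$ are independent standard Gaussian vectors in $\mathbb{R}^k$ (mean zero, identity covariance), and we ask how large $n$ can be, as a function of $k$, for an ellipsoid through all the points to exist.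

The conditions $v_i^TYv_i=1$ are $n$ linear equations for an unknown in the space of symmetric matrices, which has dimension $N=k(k+1)/2$, and the solution is required to lie in the cone $Y\succeq0$. Two bounds come from linear algebra alone. If $n\le k$, the points are almost surely linearly independent; complete them to a basis, let $\mathsf V$ be the matrix with these columns, and take $Y=(\mathsf V\mathsf V^T)^{-1}$. If $n>N$, then almost surely not even an indefinite $Y$ exists. Indeed, the matrices $xx^T$ span the symmetric matrices, so the determinant of $v_1v_1^T,\dots,v_Nv_N^T$ in a fixed basis is a nonzero polynomial in the points; almost surely it does not vanish, the first $N$ equations determine $Y$, and $v_{N+1}$ misses the null set $\{x^TYx=1\}$. Between $k$ and $N$ the cone matters, as the first nontrivial case shows.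

\begin{example}[three points in the plane]\label{ex:plane}
Let $k=2$ and $n=N=3$. A linear change of coordinates preserves the problem, so assume $v_1=e_1$, $v_2=e_2$, $v_3=(\alpha,\beta)$. The first two equations force both diagonal entries of $Y$ to be $1$, and then $Y\succeq0$ means that the off-diagonal entry $y$ satisfies $|y|\le1$. As $y$ runs through $[-1,1]$, the quantity $v_3^TYv_3=\alpha^2+\beta^2+2\alpha\beta y$ runs through $[(|\alpha|-|\beta|)^2,(|\alpha|+|\beta|)^2]$. So an ellipsoid exists if and only if $\big||\alpha|-|\beta|\big|\le1\le|\alpha|+|\beta|$, although the three linear equations are solvable whenever $\alpha\beta\ne0$. The right-hand inequality says that $v_3$ is not in the interior of the convex hull of $\pm v_1,\pm v_2$; this obstruction returns in Section~\ref{sec:rate}.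
\end{example}

The random ellipsoid fitting conjecture, Conjecture~2 of \cite{SPW}, asserts that with high probability an ellipsoid exists as long as $n\lesssim k^2/4$, about half of the dimension count. We work with the following precise form.

\begin{quote}
There exist a function $g:\mathbb{N}\to\mathbb{R}$ with $g(k)/k^2\to0$ and positive constants $c',c'',\beta$ (which may depend on $g$) such that, for all sufficiently large $k$ and all integers $n$ with $k\le n\le k^2/4+g(k)$, some ellipsoid passes through $v_1,\dots,v_n$ with probability at least $1-c'e^{-c''k^{\beta}}$.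
\end{quote}

\begin{theorem}\label{thm:exist}
For every $\varepsilon\in(0,\frac18)$ there are $C,c>0$ and $k_0$ such that for all $k\ge k_0$ and all $n\le(\frac14-\varepsilon)k^2$,
\[
\mathbb{P}(\text{some ellipsoid passes through }v_1,\dots,v_n)\ge1-Ce^{-ck}.
\]
On an event with this probability the ellipsoid can be taken nondegenerate, with the condition number of $Y$ bounded by a constant depending only on $\varepsilon$.
\end{theorem}

\begin{corollary}\label{cor:conj}
There is $g:\mathbb{N}\to\mathbb{R}$ with $g(k)/k^2\to0$ such that for all large $k$ and all integers $k\le n\le k^2/4+g(k)$, an ellipsoid through $v_1,\dots,v_n$ exists with probability at least $1-e^{-\sqrt k}$. Thus the conjecture holds in the form above, with $c'=c''=1$ and $\beta=\frac12$.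
\end{corollary}

\begin{proof}
We let $\varepsilon$ tend to zero slowly. For $m\ge9$ let $C_m,c_m$ be the constants of Theorem~\ref{thm:exist} for $\varepsilon=1/m$. Choose $K_9<K_{10}<\cdots$ such that for $k\ge K_m$ the theorem applies and $C_me^{-c_mk}\le e^{-\sqrt k}$. Put $g(k)=-k^2/m$ for $K_m\le k<K_{m+1}$ and $g(k)=0$ for $k<K_9$. Then $g(k)/k^2\to0$, and for $K_m\le k<K_{m+1}$ the range $n\le k^2/4+g(k)$ is the range $n\le(\frac14-\frac1m)k^2$ of the theorem.
\end{proof}

Two complements are not needed for the conjecture. The first shows that $k^2/4$ is the sharp threshold. The second shows that the rate $e^{-ck}$ in Theorem~\ref{thm:exist} is optimal up to a logarithm in the exponent.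

\begin{theorem}\label{thm:nonexist}
For every $\varepsilon>0$ there are $C,c>0$ and $k_0$ such that for all $k\ge k_0$ and all $n\ge(\frac14+\varepsilon)k^2$,
\[
\mathbb{P}(\text{some ellipsoid passes through }v_1,\dots,v_n)\le Ce^{-c\sqrt k}.
\]
\end{theorem}

\begin{theorem}\label{thm:rate}
If $n\ge k^{3/2}$ and $k$ is large, then
\[
\mathbb{P}(\text{no ellipsoid passes through }v_1,\dots,v_n)\ge e^{-k\log k}.
\]
\end{theorem}

\paragraph{Notation.}
$\mathcal H$ is the Euclidean space of symmetric $k\times k$ matrices with $\langle S,S'\rangle=\operatorname{tr}SS'$; its norm $\|\cdot\|$ is the Frobenius norm, and $\|\cdot\|_{\mathrm{op}}$ is the operator norm. We use $|\operatorname{tr}S|\le\sqrt k\,\|S\|$, $\|S\|_{\mathrm{op}}\le\|S\|\le\sqrt k\,\|S\|_{\mathrm{op}}$, and $|\langle S,P\rangle|\le\|S\|_{\mathrm{op}}\operatorname{tr}P$ for $P\succeq0$. The Euclidean norm on $\mathbb{R}^k$ is $|\cdot|$. For $v\sim N(0,I_k)$ put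
\[
A=A(v)=vv^T-I,\qquad A_i=A(v_i).
\]
By $\gamma$ we denote a standard Gaussian vector of $\mathcal H$ (independent $N(0,1)$ coordinates in an orthonormal basis), and $G,G_1,G_2,\dots$ are independent copies of $\sqrt2\,\gamma$, so that $\langle G,S\rangle\sim N(0,2\|S\|^2)$. The letters $C,c$ denote positive constants that may change from line to line and depend only on the fixed parameters, never on $k$ or $n$; numbered constants keep their value within a section. Inequalities are claimed for $k\ge k_0$, where $k_0$ depends on the same parameters.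

\section{The Gaussian model and the replacement step}\label{sec:idea}

\subsection{Why one expects $k^2/4$}

First make the problem homogeneous. If $S\succeq0$, $S\neq0$ and $\langle A_i,S\rangle=0$ for all $i$, then $v_i^TSv_i=\operatorname{tr}S>0$, and $Y=S/\operatorname{tr}S$ defines an ellipsoid through the points. Conversely, if $Y$ defines such an ellipsoid, then $\langle A_i,Y\rangle=1-\operatorname{tr}Y$ does not depend on $i$. So the existence of an ellipsoid lies between two events: that the subspace $\{\langle A_1,S\rangle=\dots=\langle A_n,S\rangle=0\}$ contains a nonzero positive semidefinite matrix, and that the subspace $\{\langle A_1,S\rangle=\dots=\langle A_n,S\rangle\}$, defined by one equation fewer, does.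

The matrix $A$ is centered and has the same covariance as $G$ (Lemma~\ref{lem:linear}). If the $A_i$ are replaced by the $G_i$, the subspaces become uniformly distributed, and the question has a clean answer. For a closed convex cone $K$ in a $d$-dimensional Euclidean space let $\Pi_K$ be the nearest-point projection onto $K$. The vector $x-\Pi_K(x)$ is orthogonal to $\Pi_K(x)$ and has nonpositive inner product with every element of $K$, so
\begin{equation}\label{eq:proj}
\|\Pi_K(x)\|^2=\langle x,\Pi_K(x)\rangle,\qquad \|\Pi_K(x)\|=\sup\{\langle x,y\rangle: y\in K,\ \|y\|\le1\}.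
\end{equation}
The \emph{statistical dimension} of $K$ is $\delta(K)=\mathbb{E}\|\Pi_K(\gamma)\|^2$, with $\gamma$ standard Gaussian in the ambient space. For a subspace it is the dimension. Two generic subspaces meet nontrivially exactly when their dimensions add up to more than $d$, and the following theorem says that cones obey the same rule, up to an error of order $\sqrt d$.

\begin{theorem}[approximate kinematic formula {\cite[Thm.~I]{ALMT}}]\label{thm:kin}
Let $K$ be a closed convex cone in $\mathbb{R}^d$ that is not a subspace, let $E$ be a uniformly random subspace of dimension $\ell$, let $\eta\in(0,1)$ and $a_\eta=\sqrt{8\log(4/\eta)}$. If $\delta(K)+\ell\ge d+a_\eta\sqrt d$, then $\mathbb{P}(K\cap E\ne\{0\})\ge1-\eta$. If $\delta(K)+\ell\le d-a_\eta\sqrt d$, then $\mathbb{P}(K\cap E\ne\{0\})\le\eta$.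
\end{theorem}

For the positive semidefinite cone the projection of $\gamma$ is its positive part $\gamma_+$. Since $\|\gamma\|^2=\|\gamma_+\|^2+\|(-\gamma)_+\|^2$ and $-\gamma$ has the law of $\gamma$,
\begin{equation}\label{eq:half}
\mathbb{E}\|\gamma_+\|^2=\tfrac12\mathbb{E}\|\gamma\|^2=\tfrac N2=\tfrac{k^2}4+\tfrac k4 .
\end{equation}
With $d=N$ and $\ell=N-n$, Theorem~\ref{thm:kin} places the transition of the Gaussian model at $n=N/2$, in a window of width of order $\sqrt N\le k$. This is the source of $k^2/4$. What has to be proved is that the matrices $A_i$, each of which carries only $k$ random numbers and is far from Gaussian in a space of dimension $N$, give the same threshold.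

\subsection{One constraint, computed exactly}\label{sub:toy}

The event that a subspace meets a cone is all or nothing, and changing one $A_i$ can switch it. We therefore replace the event by a real number that moves little when one constraint changes: the optimal value of a convex program. The mechanism is visible for a quadratic objective. For $X_1,\dots,X_n\in\mathcal H$ let
\[
V(X_1,\dots,X_n)=\min\{\tfrac12\|S-I\|^2:\ \langle X_i,S\rangle=0,\ i\le n\}.
\]
Let $\mathcal L$ be the subspace cut out by the first $n-1$ constraints, $P_{\mathcal L}$ the orthogonal projection onto it, $S_0=P_{\mathcal L}I$ the minimizer on $\mathcal L$, and $V_0$ the minimum. For $S\in\mathcal L$ we have $\|S-I\|^2=\|S-S_0\|^2+\|S_0-I\|^2$, and the distance from $S_0$ to the hyperplane $\{S\in\mathcal L:\langle X,S\rangle=0\}$ is $|\langle X,S_0\rangle|/\|P_{\mathcal L}X\|$. So adding the constraint $X$ costs exactly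
\begin{equation}\label{eq:toy}
V-V_0=\frac{t^2}{2Q},\qquad t=\langle X,S_0\rangle,\quad Q=\|P_{\mathcal L}X\|^2 .
\end{equation}

Take $n=1$, so that $\mathcal L=\mathcal H$, $S_0=I$, $V_0=0$. For $X=G$ the direction $G/\|G\|$ is uniform on the unit sphere of $\mathcal H$, so $\mathbb{E}V=\|I\|^2/(2N)=1/(k+1)$. For $X=A$ write $|v|^2=k+y$. Then $t=y$ and $Q=\|A\|^2=|v|^4-2|v|^2+k$, so
\[
V=\frac{y^2}{2\,\big(k^2-k+2(k-1)y+y^2\big)},\qquad \mathbb{E}y=0,\quad\mathbb{E}y^2=2k .
\]
Here numerator and denominator are functions of the same variable $y$, which is nothing like the Gaussian case. But $y$ is of order $\sqrt k$, so the denominator differs from its mean $2(k^2+k)$ by a relative error of order $k^{-1/2}$ only. If the denominator is replaced by its mean, the expectation becomes $2k/(2(k^2+k))=1/(k+1)$, the Gaussian value, and the replacement changes a quantity of size $k^{-1}$ by a relative amount $k^{-1/2}$.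

The same count applies to every step. In \eqref{eq:toy}, $\mathbb{E}t^2=2\|S_0\|^2\le2k$ and $\mathbb{E}Q=2\dim\mathcal L\ge2(N-n+1)$ are the same for $A$ and for $G$, and $\mathbb{E}Q$ is of order $k^2$ as long as $n$ stays a constant factor below $N$. One replacement should therefore change $\mathbb{E}V$ by $O(k^{-3/2})$, and $n\le k^2$ replacements by $O(\sqrt k)$. The value itself is of larger order: in the Gaussian model $V$ is half the squared norm of the projection of $I$ onto a uniform $n$-dimensional subspace, so $\mathbb{E}V=kn/(2N)$, which is of order $k$.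

\subsection{Plan}

A quadratic objective does not see the cone. An objective that does is a logarithmic barrier such as $-\log\det S$, and then \eqref{eq:toy} is no longer an identity. Section~\ref{sec:sc} shows that for self-concordant objectives it survives up to a cubic error, with the Euclidean norm replaced by the Hessian norm at the minimizer. Section~\ref{sec:forms} supplies the moments and tails of $t$ and $Q$. Section~\ref{sec:univ} combines the two into a universality and concentration statement for a class of barrier programs. Section~\ref{sec:gauss} applies the kinematic formula to a cone slightly smaller and a cone slightly larger than the positive semidefinite cone, and Sections~\ref{sec:exist} and~\ref{sec:nonexist} design one program for each direction. Section~\ref{sec:rate} uses only the tail bound \eqref{eq:normtail}.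

\section{Linear and quadratic forms in $A$ and $G$}\label{sec:forms}

We use two textbook facts about a standard Gaussian vector $\xi$ in $\mathbb{R}^d$. The \emph{Poincar\'e inequality} states $\operatorname{Var}F(\xi)\le\mathbb{E}|\nabla F(\xi)|^2$ for $F$ polynomial or Lipschitz; in particular $\operatorname{Var}F(\xi)\le L^2$ if $F$ is $L$-Lipschitz. \emph{Gaussian concentration} states $\mathbb{P}(F(\xi)\le\mathbb{E}F(\xi)-t)\le e^{-t^2/(2L^2)}$ for $L$-Lipschitz $F$ and $t\ge0$. Moreover $\mathbb{E}e^{|v|^2/4}=2^{k/2}$, so Markov's inequality gives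
\begin{equation}\label{eq:normtail}
\mathbb{P}(|v|>2\sqrt k)\le2^{k/2}e^{-k}\le e^{-0.6k}.
\end{equation}

\begin{lemma}[linear forms]\label{lem:linear}
Let $X\in\{A,G\}$ and $S,S'\in\mathcal H$.
\begin{itemize}
\item[(a)] $\mathbb{E}X=0$ and $\mathbb{E}\langle X,S\rangle\langle X,S'\rangle=2\langle S,S'\rangle$. Hence $\mathbb{E}\langle X,TX\rangle=2\operatorname{tr}T$ for every symmetric linear map $T:\mathcal H\to\mathcal H$.
\item[(b)] $\mathbb{E}\langle X,S\rangle^4\le60\|S\|^4$.
\item[(c)] For $S\ne0$ and $t\ge0$, $\ \mathbb{P}(|\langle X,S\rangle|\ge t)\le2\exp\big(-\frac18\min(t^2/\|S\|^2,\ t/\|S\|_{\mathrm{op}})\big)$.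
\end{itemize}
\end{lemma}

\begin{proof}
For $X=G$ the variable $\langle G,S\rangle$ is $N(0,2\|S\|^2)$, with fourth moment $12\|S\|^4$ and two-sided tail at most $2e^{-t^2/(4\|S\|^2)}$. Let $X=A$. In an eigenbasis of $S$, $\langle A,S\rangle=\sum_js_j(\xi_j^2-1)$, with $s_j$ the eigenvalues of $S$ and $\xi_j$ independent $N(0,1)$. From the moments $1,3,15,105$ of $\xi^2,\xi^4,\xi^6,\xi^8$ we get $\mathbb{E}(\xi^2-1)^2=2$ and $\mathbb{E}(\xi^2-1)^4=105-60+18-4+1=60$. So $\langle A,S\rangle$ has mean zero and variance $2\|S\|^2$. In both cases the covariance formula follows by polarization, and the trace formula by expanding $X$ in an eigenbasis of $T$. The fourth moment is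
\[
60\sum_js_j^4+3\cdot4\sum_{j\ne l}s_j^2s_l^2=12\|S\|^4+48\sum_js_j^4\le60\|S\|^4 .
\]
For $|\lambda|\le\frac14$,
\[
\log\mathbb{E}e^{\lambda(\xi^2-1)}=-\lambda-\tfrac12\log(1-2\lambda)=\sum_{m\ge2}\frac{(2\lambda)^m}{2m}\le\lambda^2\sum_{m\ge2}2^{-(m-2)}=2\lambda^2 .
\]
Hence $\mathbb{P}(\pm\langle A,S\rangle\ge t)\le\exp(-\lambda t+2\lambda^2\|S\|^2)$ for $0\le\lambda\le1/(4\|S\|_{\mathrm{op}})$. For $\lambda=\min(t/(4\|S\|^2),1/(4\|S\|_{\mathrm{op}}))$ we have $2\lambda^2\|S\|^2\le\lambda t/2$, so the bound is $e^{-\lambda t/2}$, which is (c).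
\end{proof}

The denominator $Q$ will be a quadratic form $\langle X,TX\rangle$ with $T$ bounded and of trace of order $k^2$, plus lower-order terms. We need its variance, and we need it to be of order $k^2$ with overwhelming probability.

\begin{lemma}[quadratic forms]\label{lem:quad}
Let $X\in\{A,G\}$ and let $T$ be a symmetric linear map on $\mathcal H$ with $0\preceq T\preceq\Lambda\,\mathrm{Id}$. Then $\operatorname{Var}\langle X,TX\rangle\le256\Lambda^2k^3$. If moreover $\operatorname{tr}T\ge c_0k^2$, then $\mathbb{P}(\langle X,TX\rangle<\operatorname{tr}T)\le Ce^{-ck}$, with constants depending only on $\Lambda$ and $c_0$.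
\end{lemma}

\begin{proof}
Let $X=A$. The derivative of $v\mapsto\langle A,TA\rangle$ in the direction $x$ is $2\langle TA,xv^T+vx^T\rangle=4x^T(TA)v$, so the gradient has norm at most $4\|TA\|\,|v|\le4\Lambda\|A\|\,|v|$. Since $\|A\|^2\le|v|^4+k$ and $\mathbb{E}|v|^6=k(k+2)(k+4)\le15k^3$, the Poincar\'e inequality bounds the variance by $16\Lambda^2\mathbb{E}(|v|^6+k|v|^2)\le16\Lambda^2(15k^3+k^2)\le256\Lambda^2k^3$.

For the tail put $\Phi(v)=\|T^{1/2}A(v)\|$. This function grows quadratically in $v$ and is not Lipschitz, so we truncate. As $\|xx^T-x'x'^T\|\le(|x|+|x'|)\,|x-x'|$, it is Lipschitz with constant $L=4\sqrt{\Lambda k}$ on the ball $\{|x|\le2\sqrt k\}$. Let $\pi$ be the nearest-point projection onto this ball and $\tilde\Phi=\Phi\circ\pi$, which is $L$-Lipschitz on $\mathbb{R}^k$. By Cauchy--Schwarz, \eqref{eq:normtail} and $\mathbb{E}\|A\|^4\le2\mathbb{E}|v|^8+2k^2\le Ck^4$,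
\[
\mathbb{E}[\Phi^2;|v|>2\sqrt k]\le\Lambda(\mathbb{E}\|A\|^4)^{1/2}e^{-0.3k}\le C .
\]
Since $\mathbb{E}\Phi^2=2\operatorname{tr}T$, this gives $\mathbb{E}\tilde\Phi^2\ge2\operatorname{tr}T-C$, while $\operatorname{Var}\tilde\Phi\le L^2=16\Lambda k$. Because $\operatorname{tr}T\ge c_0k^2$,
\[
\mathbb{E}\tilde\Phi\ge(2\operatorname{tr}T-C-16\Lambda k)^{1/2}\ge1.3\sqrt{\operatorname{tr}T}
\]
for large $k$, and Gaussian concentration gives $\mathbb{P}(\tilde\Phi<\sqrt{\operatorname{tr}T})\le\exp(-0.09\operatorname{tr}T/(2L^2))\le e^{-ck}$. As $\Phi=\tilde\Phi$ on the ball, adding \eqref{eq:normtail} finishes this case.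

Let $X=G=\sqrt2\gamma$. In an eigenbasis of $T$, $\operatorname{Var}\langle G,TG\rangle=4\cdot2\operatorname{tr}T^2\le8\Lambda^2N\le256\Lambda^2k^3$. The function $\Phi=\|T^{1/2}G\|$ is $\sqrt{2\Lambda}$-Lipschitz in $\gamma$, with $\mathbb{E}\Phi^2=2\operatorname{tr}T$ and $\operatorname{Var}\Phi\le2\Lambda$. So $\mathbb{E}\Phi\ge1.3\sqrt{\operatorname{tr}T}$ for large $k$ and $\mathbb{P}(\Phi<\sqrt{\operatorname{tr}T})\le\exp(-0.09\operatorname{tr}T/(4\Lambda))\le e^{-ck}$.
\end{proof}

For $X=A$ the order $k^3$ cannot be lowered: for $T=\mathrm{Id}$ the formula of Section~\ref{sub:toy} and $\mathbb{E}y^3=8k>0$ give $\operatorname{Var}\|A\|^2\ge8k(k-1)^2$. This is where $A$ differs from $G$, for which the variance is of order $k^2$; the proof below has room for the difference.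

\section{Self-concordance and the cost of one constraint}\label{sec:sc}

Let $f$ be a convex $C^3$ function on an open convex subset $\Omega$ of a finite-dimensional space. It is \emph{standard self-concordant} if
\[
|D^3f(z)[h,h,h]|\le2\,D^2f(z)[h,h]^{3/2}\qquad\text{for all }z\in\Omega\text{ and all }h,
\]
and \emph{closed} if $f\to\infty$ along every sequence in $\Omega$ that converges to a boundary point of $\Omega$. The inequality says that the Hessian changes slowly when distances are measured by the Hessian itself. Put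
\[
\|h\|_z=D^2f(z)[h,h]^{1/2},\qquad\omega(r)=r-\log(1+r),\qquad\omega_*(r)=-r-\log(1-r).
\]
Both $\omega$ and $\omega_*$ vanish at $0$ and are increasing. From $\omega_*(r)=\sum_{m\ge2}r^m/m$ and the alternating series for $\omega$,
\begin{equation}\label{eq:omega}
\tfrac{r^2}2-r^3\le\omega(r),\qquad\omega_*(r)\le\tfrac{r^2}2+\tfrac{r^3}{3(1-r)}\le\tfrac{r^2}2+r^3\qquad(0\le r\le\tfrac12).
\end{equation}

\begin{lemma}\label{lem:sc}
Let $f$ be closed and standard self-concordant with positive definite Hessian, $z\in\Omega$, $h\ne0$, $r=\|h\|_z$.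
\begin{itemize}
\item[(a)] If $r<1$, then $z+h\in\Omega$ and $f(z+h)\le f(z)+Df(z)[h]+\omega_*(r)$.
\item[(b)] If $z+h\in\Omega$, then $f(z+h)\ge f(z)+Df(z)[h]+\omega(r)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\varphi(t)=f(z+th)$ for those $t\ge0$ with $z+th\in\Omega$. Then $\varphi''>0$, $\varphi''(0)=r^2$ and $|\varphi'''|\le2(\varphi'')^{3/2}$, which says $|\frac{d}{dt}(\varphi'')^{-1/2}|\le1$. So $\frac1r-t\le\varphi''(t)^{-1/2}\le\frac1r+t$, that is,
\[
\frac{r^2}{(1+rt)^2}\le\varphi''(t),\qquad\varphi''(t)\le\frac{r^2}{(1-rt)^2}\quad\text{if }rt<1 .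
\]
One integration gives $\varphi'(t)-\varphi'(0)\ge r-\frac r{1+rt}$ and, for $rt<1$, $\varphi'(t)-\varphi'(0)\le\frac r{1-rt}-r$. A second integration gives
\[
\varphi(t)\ge\varphi(0)+t\varphi'(0)+\omega(rt),\qquad\varphi(t)\le\varphi(0)+t\varphi'(0)+\omega_*(rt)\quad\text{if }rt<1 .
\]
The first inequality at $t=1$ is (b). For (a) let $r<1$ and let $t^*$ be the supremum of the $t$ with $z+[0,t]h\subset\Omega$. If $t^*\le1$, then $z+t^*h$ is a boundary point of $\Omega$, while the second inequality bounds $\varphi$ above on $[0,t^*)$; this contradicts closedness. So $t^*>1$, and the second inequality at $t=1$ gives (a).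
\end{proof}

Part (a) is the reason for using barriers: a step of Hessian length less than $1$ cannot leave the domain, so we never have to locate the boundary of the cone. The next lemma is the substitute for the identity \eqref{eq:toy}.

\begin{lemma}[one more constraint]\label{lem:one}
Let $f$ be as in Lemma~\ref{lem:sc}, let $\mathcal L$ be a linear subspace, let $z_0$ minimize $f$ on $\Omega\cap\mathcal L$, and let $\ell$ be a linear functional with
\[
Q:=\sup_{0\ne h\in\mathcal L}\frac{\ell(h)^2}{\|h\|_{z_0}^2}>0 .
\]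
Put $\rho=|\ell(z_0)|/\sqrt Q$ and $V=\inf\{f(z):z\in\Omega\cap\mathcal L,\ \ell(z)=0\}$. Then $V-f(z_0)\ge\omega(\rho)$, and $V-f(z_0)\le\omega_*(\rho)$ if $\rho<1$. In particular $|V-f(z_0)-\frac{\rho^2}2|\le\rho^3$ if $\rho\le\frac12$.
\end{lemma}

\begin{proof}
If $\rho=0$, then $z_0$ is feasible and $V=f(z_0)$. Let $\rho>0$. Since $\Omega$ is open, $Df(z_0)$ vanishes on $\mathcal L$. A point $z_0+h$ with $h\in\mathcal L$ satisfies the new constraint if and only if $\ell(h)=-\ell(z_0)$. As $\sqrt Q$ is the norm of $\ell$ on the Euclidean space $(\mathcal L,\|\cdot\|_{z_0})$, every such $h$ has $\|h\|_{z_0}\ge\rho$, and one of them has $\|h\|_{z_0}=\rho$. Lemma~\ref{lem:sc}(b) and the monotonicity of $\omega$ give $f(z_0+h)\ge f(z_0)+\omega(\rho)$ for every feasible point. If $\rho<1$, Lemma~\ref{lem:sc}(a) applied to the shortest $h$ produces a feasible point with $f\le f(z_0)+\omega_*(\rho)$. The last claim is \eqref{eq:omega}.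
\end{proof}

The functions $\omega$ and $\omega_*$ come from the simplest barrier: for $f(x)=x-\log x$ on $(0,\infty)$ the minimizer is $x=1$, where $f''=1$, and $f(1+r)-f(1)=\omega(r)$, $f(1-r)-f(1)=\omega_*(r)$.

\paragraph{The log-determinant barrier.}
For $Y\succ0$ and $H\in\mathcal H$ let $\mu_j$ be the eigenvalues of $Y^{-1/2}HY^{-1/2}$. Then $-\log\det(Y+tH)=-\log\det Y-\sum_j\log(1+t\mu_j)$, so at $t=0$ the second derivative is $\sum\mu_j^2$ and the third is $-2\sum\mu_j^3$. Since $|\sum\mu_j^3|\le(\sum\mu_j^2)^{3/2}$, the function $-\log\det$ is standard self-concordant on the positive definite matrices. The property is preserved by composition with an affine map, by sums (because $x^{3/2}+y^{3/2}\le(x+y)^{3/2}$), and by adding a convex quadratic or affine function (which has $D^3=0$ and $D^2\ge0$). In an orthonormal eigenbasis of $Y$, with eigenvalues $y_j$,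
\begin{equation}\label{eq:hess}
D^2(-\log\det)(Y)[H,H]=\|Y^{-1/2}HY^{-1/2}\|^2=\sum_{j,l}\frac{H_{jl}^2}{y_jy_l}.
\end{equation}
So $Y\preceq RI$ implies that the Hessian is at least $R^{-2}\|H\|^2$. An upper bound fails in directions that involve small eigenvalues, but if these are few, it holds on a subspace of small codimension.

\begin{lemma}\label{lem:few}
Fix an orthonormal basis of $\mathbb{R}^k$ and a set $J\subset\{1,\dots,k\}$ with $k-|J|\le k/16$, and let $U=\{H\in\mathcal H:H_{jl}=0\text{ unless }j,l\in J\}$. Then $\dim U\ge N-k^2/16$. If $Y\succ0$ is diagonal in this basis and $y_j\ge y_0>0$ for $j\in J$, then $D^2(-\log\det)(Y)[H,H]\le y_0^{-2}\|H\|^2$ for $H\in U$.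
\end{lemma}

\begin{proof}
With $m=|J|$, the codimension of $U$ is $\frac{k(k+1)-m(m+1)}2=\frac{(k-m)(k+m+1)}2$. This is $0$ if $m=k$; otherwise $k+m+1\le2k$ and it is at most $k^2/16$. The Hessian bound is read off from \eqref{eq:hess}.
\end{proof}

\section{Universality and concentration of the optimal value}\label{sec:univ}

The programs have a matrix variable $S$ and two scalar variables. The variable $w$ is the common value of the forms $\langle X_i,S\rangle$; it is switched on by a parameter $\theta\in\{0,1\}$, corresponding to the two subspaces of Section~\ref{sec:idea}. The variable $u$ is a slack that relaxes the cone, so that the program is feasible for all data.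

Let $\Omega\subset\mathcal H\times\mathbb{R}\times\mathbb{R}$ be open and convex, with points $z=(S,w,u)$ and directions $h=(\dot S,\dot w,\dot u)$, and let $f:\Omega\to\mathbb{R}$. We assume the following, with constants $C_1\ge1$ and $c_1>0$ independent of $k$ and a number $1\le b\le C_1\sqrt k$.
\begin{itemize}
\item[(P1)] $f$ is closed and standard self-concordant, with positive definite Hessian and bounded sublevel sets.
\item[(P2)] $\Omega$ contains a point $z_*=(0,0,u_*)$. Put $f_*=f(z_*)$ and $\Omega_*=\{z\in\Omega:f(z)\le f_*\}$.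
\end{itemize}
For all $z=(S,w,u)\in\Omega_*$:
\begin{itemize}
\item[(P3)] $f(z)\ge f_*-C_1k$.
\item[(P4)] $\|S\|\le C_1\sqrt k$, $|w|\le C_1\sqrt k$, $\|S\|_{\mathrm{op}}\le b$.
\item[(P5)] $\|h\|_z^2\ge c_1(\|\dot S\|^2+\dot w^2)$ for all $h$.
\item[(P6)] There is a subspace $U\subset\mathcal H$ with $\dim U\ge N-k^2/16$ and $\|(\dot S,0,0)\|_z^2\le C_1\|\dot S\|^2$ for $\dot S\in U$.
\end{itemize}
For $X_1,\dots,X_n\in\mathcal H$ let
\[
V(X_1,\dots,X_n)=\min\{f(z):\ z=(S,w,u)\in\Omega,\ \langle X_i,S\rangle=\theta w\ \ (i\le n)\}.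
\]
The set $\Omega_*$ is bounded, and it is closed because $f$ is continuous and blows up at the boundary; so it is compact. The point $z_*$ is feasible for all data. Hence the minimum is attained, at a point of $\Omega_*$ that is unique by strict convexity, and
\begin{equation}\label{eq:range}
f_*-C_1k\le V\le f_*\qquad\text{for all data.}
\end{equation}
The function $V$ is symmetric in its arguments. It is lower semicontinuous, hence Borel: along a convergent sequence of data the minimizers stay in the compact set $\Omega_*$, and any limit point is feasible for the limiting data.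

\begin{proposition}\label{prop:univ}
Assume (P1)--(P6) and $n\le\frac38k^2$. Then, with constants depending only on $C_1$, $c_1$ and, in (ii), on $\eta$:
\begin{itemize}
\item[(i)] $|\mathbb{E}V(A_1,\dots,A_n)-\mathbb{E}V(G_1,\dots,G_n)|\le C\sqrt k$;
\item[(ii)] for fixed $\eta>0$, $\ \mathbb{P}\big(|V(A_1,\dots,A_n)-\mathbb{E}V(A_1,\dots,A_n)|\ge\eta k\big)\le Ce^{-ck/b}$.
\end{itemize}
\end{proposition}

Both parts follow from an analysis of the last constraint, with the other $n-1$ matrices frozen. They may be arbitrary; this matters because during the replacement they are a mixture of $A$'s and $G$'s.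

\begin{lemma}[one random constraint]\label{lem:step}
There are $C,c_2>0$ and $k_0$, depending only on $C_1,c_1$, with the following property. Let $k\ge k_0$, $n\le\frac38k^2$, let $X_1,\dots,X_{n-1}\in\mathcal H$ be arbitrary, and put $\Delta(X)=V(X_1,\dots,X_{n-1},X)-V(X_1,\dots,X_{n-1})$. Then $0\le\Delta\le C_1k$, and there are numbers $\sigma^2\ge0$ and $\bar Q>0$, determined by $X_1,\dots,X_{n-1}$, such that for both $X=A$ and $X=G$:
\begin{itemize}
\item[(a)] $\big|\mathbb{E}\Delta(X)-\sigma^2/(2\bar Q)\big|\le Ck^{-3/2}$;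
\item[(b)] $\mathbb{E}\big[\Delta(X)^2e^{s\Delta(X)}\big]\le Ck^{-2}$ for $s=\min\big(1,c_2/(2C_1b)\big)$.
\end{itemize}
\end{lemma}

\begin{proof}
Adding a constraint raises the minimum, and both values obey \eqref{eq:range}; so $0\le\Delta\le C_1k$. Let $\mathcal L=\{(S,w,u):\langle X_j,S\rangle=\theta w,\ j<n\}$ and let $z_0=(S_0,w_0,u_0)\in\Omega_*$ be the minimizer of $f$ on $\Omega\cap\mathcal L$. We apply Lemma~\ref{lem:one} to the functional $\ell(S,w,u)=\langle X,S\rangle-\theta w$.

\emph{The dual norm as a quadratic form in $X$.} For $(X,x)\in\mathcal H\times\mathbb{R}$ put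
\[
\Theta(X,x)=\sup_{0\ne h\in\mathcal L}\frac{(\langle X,\dot S\rangle+x\dot w)^2}{\|h\|_{z_0}^2}.
\]
This is the squared norm of a functional on the Euclidean space $(\mathcal L,\|\cdot\|_{z_0})$ that depends linearly on $(X,x)$. So it is a nonnegative quadratic form,
\[
\Theta(X,x)=\langle X,TX\rangle+2x\langle B,X\rangle+rx^2,
\]
with $T$ symmetric on $\mathcal H$, $B\in\mathcal H$, $r\ge0$. A lower bound on the Hessian is an upper bound on the dual norm: by Cauchy--Schwarz and (P5), $\Theta(X,x)\le c_1^{-1}(\|X\|^2+x^2)$. The symmetric operator that represents $\Theta$ therefore has norm at most $c_1^{-1}$, and so do its blocks: $0\preceq T\preceq c_1^{-1}\mathrm{Id}$, $\|B\|\le c_1^{-1}$, $r\le c_1^{-1}$.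

An upper bound on the Hessian along many directions is a lower bound on $\operatorname{tr}T$. Let $U$ be the subspace of (P6) at $z_0$ and $W=\{\dot S\in U:\langle X_j,\dot S\rangle=0,\ j<n\}$. Then $\dim W\ge N-\frac{k^2}{16}-\frac{3k^2}8\ge\frac{k^2}{16}$. For $\dot S\in W$ the direction $(\dot S,0,0)$ lies in $\mathcal L$, so
\[
\langle X,TX\rangle=\Theta(X,0)\ge\sup_{0\ne\dot S\in W}\frac{\langle X,\dot S\rangle^2}{C_1\|\dot S\|^2}=C_1^{-1}\|P_WX\|^2,
\]
where $P_W$ is the orthogonal projection onto $W$. Hence $\operatorname{tr}T\ge k^2/(16C_1)$.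

\emph{Moments.} Put $Q(X)=\Theta(X,-\theta)$ and $t(X)=\langle X,S_0\rangle-\theta w_0$, so that $\rho=|t|/\sqrt Q$ in Lemma~\ref{lem:one}. Now let $X\in\{A,G\}$. By Lemma~\ref{lem:linear}(a),
\[
\bar Q:=\mathbb{E}Q=2\operatorname{tr}T+\theta r\in[ck^2,Ck^2],\qquad\sigma^2:=\mathbb{E}t^2=2\|S_0\|^2+\theta w_0^2 ,
\]
and these numbers are the same for $A$ and $G$. By Lemma~\ref{lem:linear}(b) and (P4), $\mathbb{E}t^4\le8(60\|S_0\|^4+w_0^4)\le Ck^2$, hence $\mathbb{E}|t|^3\le Ck^{3/2}$. By Lemma~\ref{lem:quad},
\[
\operatorname{Var}Q\le2\operatorname{Var}\langle X,TX\rangle+8\operatorname{Var}\langle B,X\rangle\le512c_1^{-2}k^3+16\|B\|^2\le Ck^3 .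
\]

\emph{The good event.} Lemma~\ref{lem:one} is sharp only when $\rho$ is small. Let
\[
\mathcal E=\{Q\ge\bar Q/4,\ |t|\le\sqrt{\bar Q}/4\},
\]
on which $Q>0$ and $\rho\le\frac12$. Since $\sqrt\Theta$ is a seminorm, $\sqrt Q\ge\sqrt{\langle X,TX\rangle}-\sqrt r$. If $\langle X,TX\rangle\ge\operatorname{tr}T$, this is at least $\sqrt{\operatorname{tr}T}-c_1^{-1/2}$, which for large $k$ exceeds $\frac12(2\operatorname{tr}T+c_1^{-1})^{1/2}\ge\frac12\sqrt{\bar Q}$. So Lemma~\ref{lem:quad} gives $\mathbb{P}(Q<\bar Q/4)\le Ce^{-ck}$. If $|t|>\sqrt{\bar Q}/4$, then $|\langle X,S_0\rangle|\ge\sqrt{\bar Q}/4-C_1\sqrt k\ge ck$. This is impossible if $S_0=0$, and otherwise, by Lemma~\ref{lem:linear}(c) and (P4), it has probability at most $2\exp(-c\min(k^2/k,\,k/b))$. As $b\ge1$, there is $c_2>0$ with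
\begin{equation}\label{eq:bad}
\mathbb{P}(\mathcal E^c)\le Ce^{-c_2k/b}\le Ce^{-c\sqrt k},
\end{equation}
the last step by $b\le C_1\sqrt k$.

\emph{Part (a).} On $\mathcal E$, Lemma~\ref{lem:one} gives $|\Delta-\frac{\rho^2}2|\le\rho^3\le8|t|^3\bar Q^{-3/2}$, and
\[
\Big|\frac{\rho^2}2-\frac{t^2}{2\bar Q}\Big|=\frac{t^2|Q-\bar Q|}{2Q\bar Q}\le\frac{2t^2|Q-\bar Q|}{\bar Q^2}.
\]
Off $\mathcal E$ we bound $\Delta$ by $C_1k$ and treat $t^2/(2\bar Q)$ separately. By Cauchy--Schwarz,
\[
\Big|\mathbb{E}\Delta-\frac{\sigma^2}{2\bar Q}\Big|\le\frac{8\,\mathbb{E}|t|^3}{\bar Q^{3/2}}+\frac{2(\mathbb{E}t^4)^{1/2}(\operatorname{Var}Q)^{1/2}}{\bar Q^2}+C_1k\,\mathbb{P}(\mathcal E^c)+\frac{(\mathbb{E}t^4)^{1/2}\,\mathbb{P}(\mathcal E^c)^{1/2}}{2\bar Q}.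
\]
The first term is at most $Ck^{3/2}/k^3$, the second at most $Ck\cdot k^{3/2}/k^4$, and the last two are $O(ke^{-c\sqrt k})$ by \eqref{eq:bad}. All four are at most $Ck^{-3/2}$.

\emph{Part (b).} On $\mathcal E$, $\Delta\le\frac{\rho^2}2+\rho^3\le\rho^2$, so $\Delta\le4t^2/\bar Q$ and $\Delta\le\frac14$. Off $\mathcal E$, $\Delta\le C_1k$ and $sC_1k\le c_2k/(2b)$. Therefore
\[
\mathbb{E}[\Delta^2e^{s\Delta}]\le16e^{1/4}\,\frac{\mathbb{E}t^4}{\bar Q^2}+C_1^2k^2e^{c_2k/(2b)}\cdot Ce^{-c_2k/b}\le Ck^{-2}+Ck^2e^{-c\sqrt k}\le Ck^{-2}.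
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:univ}]
(i) Let $V_i=V(G_1,\dots,G_i,A_{i+1},\dots,A_n)$ for $0\le i\le n$, all matrices being independent. The values $V_{i-1}$ and $V_i$ differ only in the $i$-th argument. Condition on the other arguments: by the symmetry of $V$ and Lemma~\ref{lem:step}(a), both conditional expectations are within $Ck^{-3/2}$ of the same number. So $|\mathbb{E}V_{i-1}-\mathbb{E}V_i|\le Ck^{-3/2}$, and we sum over $i\le n\le k^2$.

(ii) One point can change $V$ by as much as $C_1k$ in the worst case, so a bounded-difference inequality is too weak; we use the exponential moment of Lemma~\ref{lem:step}(b) in a martingale argument. Let $V=V(A_1,\dots,A_n)$, let $V^{(i)}$ be the value with the $i$-th constraint omitted, $\Delta_i=V-V^{(i)}\ge0$, and $\mathcal F_i=\sigma(v_1,\dots,v_i)$. Put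
\[
Z_i=\mathbb{E}[\Delta_i\mid\mathcal F_i],\qquad\bar Z_i=\mathbb{E}[\Delta_i\mid\mathcal F_{i-1}],\qquad d_i=\mathbb{E}[V\mid\mathcal F_i]-\mathbb{E}[V\mid\mathcal F_{i-1}].
\]
Since $V^{(i)}$ does not depend on $v_i$ and the points are independent, $\mathbb{E}[V^{(i)}\mid\mathcal F_i]=\mathbb{E}[V^{(i)}\mid\mathcal F_{i-1}]$. Hence $d_i=Z_i-\bar Z_i$, and $|d_i|\le\max(Z_i,\bar Z_i)$ because both are nonnegative. Let $\chi(x)=x^2e^{sx}$, which is increasing and convex on $[0,\infty)$. Taylor's formula gives $e^y\le1+y+y^2e^{|y|}$, and $\mathbb{E}[d_i\mid\mathcal F_{i-1}]=0$, so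
\[
\mathbb{E}[e^{\pm sd_i}\mid\mathcal F_{i-1}]\le1+s^2\,\mathbb{E}[\chi(Z_i)+\chi(\bar Z_i)\mid\mathcal F_{i-1}]\le1+2s^2\,\mathbb{E}[\chi(\Delta_i)\mid\mathcal F_{i-1}]\le e^{Cs^2/k^2}.
\]
The second step is Jensen's inequality for $\chi$; the third is Lemma~\ref{lem:step}(b), applied after conditioning on all $v_j$ with $j\ne i$. As $V-\mathbb{E}V=\sum_id_i$, conditioning successively on $\mathcal F_{n-1},\dots,\mathcal F_0$ gives $\mathbb{E}e^{\pm s(V-\mathbb{E}V)}\le e^{Cs^2n/k^2}\le C$. By Markov's inequality the probability in (ii) is at most $2Ce^{-s\eta k}$, and $s\ge c/b$ since $b\ge1$.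
\end{proof}

\begin{remark}[the roles of the hypotheses]\label{rem:roles}
(P1) makes Lemma~\ref{lem:one} available. (P2) and (P3) bound $\Delta$ on the bad event, where nothing else is known. (P4) controls the numerator $t$, (P5) the fluctuations of the denominator $Q$, and (P6) together with $n\le\frac38k^2$ its size. Some bound on $n$ is needed there: if $\theta=0$ and $X_1,\dots,X_{n-1}$ span $\mathcal H$, then $S=0$ on $\mathcal L$ and $Q=0$. The operator norm bound $b$ enters only through the tail of $t$, and there it is decisive: for $S_0=\sqrt k\,e_1e_1^T$ the variable $\langle A,S_0\rangle=\sqrt k(\xi^2-1)$ exceeds $ck$ with probability at least $e^{-C\sqrt k}$. This is why the proof gives different rates in Theorem~\ref{thm:exist}, where $b$ is a constant, and in Theorem~\ref{thm:nonexist}, where $b$ is of order $\sqrt k$.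
\end{remark}

\section{Two cones in the Gaussian model}\label{sec:gauss}

Proposition~\ref{prop:univ} transfers statements about $V$ with a margin of order $k$. Knowing that the random subspace touches, or misses, the positive semidefinite cone gives no margin: a matrix near the boundary has an uncontrolled barrier value. We need the subspace to contain a well-conditioned matrix below the threshold, and to miss a slightly enlarged cone above it. Both follow from Theorem~\ref{thm:kin}, once the statistical dimensions of the perturbed cones are shown to be close to $k^2/4$.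

We recall \emph{Wigner's theorem}. In the orthonormal basis of $\mathcal H$ formed by the matrices $e_je_j^T$ and $(e_je_l^T+e_le_j^T)/\sqrt2$ one sees that $\hat\gamma=\sqrt{2/k}\,\gamma$ has independent centered Gaussian entries on and above the diagonal, of variance $2/k$ on the diagonal and $1/k$ off it. Let $\hat\mu$ be the uniform measure on its $k$ eigenvalues. Then $\int\varphi\,d\hat\mu\to\int\varphi\,d\varrho$ in probability for every bounded continuous $\varphi$, where $\varrho$ is the semicircle law with density $\frac1{2\pi}\sqrt{4-x^2}$ on $[-2,2]$; it is symmetric, and $\int x^2d\varrho=1$.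

\begin{lemma}[a well-conditioned solution]\label{lem:inner}
For $\varepsilon\in(0,\frac18)$ there is $M\ge7$ such that for $n=\lfloor(\frac14-\varepsilon)k^2\rfloor$ and $k\ge k_0$, with probability at least $1-4e^{-\varepsilon^2k^2/32}$ there is $S\in\mathcal H$ with $\langle G_i,S\rangle=0$ for all $i\le n$ and $2I\preceq S\preceq(M-1)I$.
\end{lemma}

\begin{proof}
For $\zeta\in(0,1)$ let $M=1+6/\zeta\ge7$ and $K=\{S\succeq0:\lambda_{\max}(S)\le\frac3\zeta\lambda_{\min}(S)\}$. Since $\lambda_{\max}$ is convex, $\lambda_{\min}$ is concave, and both are continuous and positively homogeneous, $K$ is a closed convex cone; it contains $I$ but not $-I$. A nonzero element has $\lambda_{\max}>0$, hence $\lambda_{\min}>0$, and can be scaled to $\lambda_{\min}=2$, $\lambda_{\max}\le6/\zeta=M-1$. So it suffices to show that the common kernel of the $G_i$ meets $K$ nontrivially.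

To bound $\delta(K)$ from below we test the supremum in \eqref{eq:proj} with a well-conditioned modification of the positive part of $\hat\gamma$. Let $\varphi_\zeta(x)=\min(\max(x,\zeta),3)$, and let $\varphi_\zeta(\hat\gamma)$ be the matrix with the eigenvectors of $\hat\gamma$ and eigenvalues $\varphi_\zeta(\lambda_j)\in[\zeta,3]$; it lies in $K$. We have $\langle\gamma,\varphi_\zeta(\hat\gamma)\rangle=\sqrt{k/2}\cdot k\int x\varphi_\zeta\,d\hat\mu$ and $\|\varphi_\zeta(\hat\gamma)\|^2=k\int\varphi_\zeta^2\,d\hat\mu$. Therefore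
\[
\|\Pi_K(\gamma)\|\ge\frac k{\sqrt2}\,J_+,\qquad J=\frac{\int x\varphi_\zeta\,d\hat\mu}{(\int\varphi_\zeta^2\,d\hat\mu)^{1/2}},\qquad\delta(K)\ge\frac{k^2}2\,\mathbb{E}[J_+^2],
\]
where $J_+=\max(J,0)$.

The function $\varphi_\zeta^2$ is bounded and continuous, so $\int\varphi_\zeta^2d\hat\mu\to\int\varphi_\zeta^2d\varrho\ge\zeta^2$ in probability. The function $x\varphi_\zeta$ is unbounded, and we truncate it. For $a>2$ let $\chi_a(x)=\max(-a,\min(x,a))$; then $\int\chi_a\varphi_\zeta\,d\hat\mu\to\int\chi_a\varphi_\zeta\,d\varrho=\int x\varphi_\zeta\,d\varrho$ in probability. The variable $\int x^2d\hat\mu=2\|\gamma\|^2/k^2$ has mean $2N/k^2\to1$ and variance $8N/k^4\to0$, so with probability tending to $1$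
\[
\Big|\int(x-\chi_a)\varphi_\zeta\,d\hat\mu\Big|\le3\int|x|\,1_{|x|>a}\,d\hat\mu\le\frac3a\int x^2d\hat\mu\le\frac6a .
\]
As $a$ is arbitrary, $\int x\varphi_\zeta\,d\hat\mu\to\int x\varphi_\zeta\,d\varrho$ in probability, and so
\[
J\to J_\infty(\zeta)=\frac{\int x\varphi_\zeta\,d\varrho}{(\int\varphi_\zeta^2\,d\varrho)^{1/2}}\quad\text{in probability.}
\]
The limit is nonnegative, since $\int x\varphi_\zeta\,d\varrho=\int_0^2x(\varphi_\zeta(x)-\varphi_\zeta(-x))\,d\varrho$ and $\varphi_\zeta$ is nondecreasing. For every $\eta>0$, $\mathbb{E}[J_+^2]\ge(J_\infty-\eta)_+^2\,\mathbb{P}(J\ge J_\infty-\eta)$, so $\liminf_k\delta(K)/k^2\ge\frac12J_\infty(\zeta)^2$. As $\zeta\to0$, $\varphi_\zeta(x)\to x_+$ boundedly on $[-2,2]$, and $\int x\,x_+d\varrho=\int x_+^2d\varrho=\frac12$; by dominated convergence $\frac12J_\infty(\zeta)^2\to\frac12\cdot\frac{(1/2)^2}{1/2}=\frac14$.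

Fix $\zeta$, depending only on $\varepsilon$, so that $\delta(K)\ge(\frac14-\frac\varepsilon2)k^2$ for large $k$. The matrices $G_1,\dots,G_n$ are almost surely linearly independent and their joint law is invariant under the orthogonal group of $\mathcal H$, so their common kernel is a uniformly random subspace of dimension $N-n$. Since $\sqrt N\le k$,
\[
\delta(K)+N-n\ge N+\tfrac\varepsilon2k^2\ge N+\tfrac\varepsilon2k\sqrt N .
\]
Apply Theorem~\ref{thm:kin} with $\eta=4e^{-\varepsilon^2k^2/32}$, for which $a_\eta=\varepsilon k/2$.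
\end{proof}

\begin{lemma}[every solution is robustly indefinite]\label{lem:outer}
For $\varepsilon\in(0,\frac1{16}]$ there is $\kappa\in(0,1)$ such that for $n=\lceil(\frac14+\varepsilon)k^2\rceil$ and $k\ge k_0$, with probability at least $1-Ce^{-ck^2}$ every $S\ne0$ with $\langle G_1,S\rangle=\dots=\langle G_n,S\rangle$ satisfies $\lambda_{\min}(S)<-\kappa\operatorname{tr}S/k$.
\end{lemma}

\begin{proof}
For $\kappa\in(0,1)$ let $K=\{S:\lambda_{\min}(S)\ge-\kappa\operatorname{tr}S/k\}$. The function $\lambda_{\min}(S)+\kappa\operatorname{tr}S/k$ is concave, continuous and positively homogeneous, so $K$ is a closed convex cone; it contains $I$ but not $-I$. On $K$ we have $\operatorname{tr}S\ge0$, because $\operatorname{tr}S<0$ would give $\lambda_{\min}(S)>0$.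

Let $S=\Pi_K(\gamma)$ and $P=S+\frac{\kappa\operatorname{tr}S}kI\succeq0$. From $0\le\operatorname{tr}S\le\sqrt k\|S\|$ we get $\|P\|\le(1+\kappa)\|S\|$. Since $P\succeq0$, $\langle\gamma,P\rangle\le\langle\gamma_+,P\rangle$. By \eqref{eq:proj},
\[
\|S\|^2=\langle\gamma,P\rangle-\frac{\kappa\operatorname{tr}S}k\operatorname{tr}\gamma\le(1+\kappa)\|\gamma_+\|\,\|S\|+\kappa\|S\|\,\frac{|\operatorname{tr}\gamma|}{\sqrt k}.
\]
Divide by $\|S\|$ and use $(x+y)^2\le(1+\kappa)x^2+(1+\frac1\kappa)y^2$, together with \eqref{eq:half} and $\mathbb{E}(\operatorname{tr}\gamma)^2=\|I\|^2=k$: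
\[
\delta(K)=\mathbb{E}\|S\|^2\le(1+\kappa)^3\frac N2+\Big(1+\frac1\kappa\Big)\kappa^2\le(1+\kappa)^3\frac N2+2 .
\]
For $\kappa$ small, depending on $\varepsilon$, and $k$ large, $\delta(K)\le(\frac14+\frac\varepsilon4)k^2$. The differences $G_i-G_n$, $i<n$, are almost surely linearly independent (note $n\le N$), and their joint law is invariant under the orthogonal group. So their common kernel $E$ is a uniformly random subspace of dimension $N-n+1$, and
\[
\delta(K)+N-n+1\le N-\tfrac{3\varepsilon}4k^2+1\le N-\tfrac\varepsilon2k\sqrt N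
\]
for large $k$. Theorem~\ref{thm:kin} with $a_\eta=\varepsilon k/2$ gives $K\cap E=\{0\}$ with probability at least $1-4e^{-\varepsilon^2k^2/32}$, which is the claim.
\end{proof}

\section{Existence below the threshold}\label{sec:exist}

We prove Theorem~\ref{thm:exist}. An ellipsoid through a set of points passes through every subset, so we may take $n=\lfloor(\frac14-\varepsilon)k^2\rfloor\le\frac38k^2$. Let $M\ge7$ be as in Lemma~\ref{lem:inner}.

\paragraph{The program.}
We look for $S$ with $\langle A_i,S\rangle=0$ and $I\prec S\prec MI$. The natural objective is the sum of the barriers of the two matrix inequalities. The upper inequality costs nothing, by Lemma~\ref{lem:inner}, and it provides both the operator norm bound in (P4) and the Hessian bound (P5). But the program could be infeasible. We therefore widen the interval $(1,M)$ to $(1-u,M+u)$, which makes $S=0$ admissible for $u>1$, and we penalize $u$ on the scale $k$ of the barriers, heavily enough that a small optimal value forces $|u|\le\frac12$. Let $\theta=0$, $C_0=32(\log M+1)$,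 and
\[
f(S,w,u)=\tfrac12w^2+\tfrac12C_0ku^2-\log\det Y_1-\log\det Y_2,
\]
\[
Y_1=S-(1-u)I,\qquad Y_2=(M+u)I-S,
\]
on $\Omega=\{Y_1\succ0,\ Y_2\succ0\}$. The variable $w$ is idle here; the term $\frac12w^2$ only fits $f$ into the format of Section~\ref{sec:univ}. The point $z_*=(0,0,2)$ has $Y_1=I$ and $Y_2=(M+2)I$, so (P2) holds with $f_*=2C_0k-k\log(M+2)\le2C_0k$.

\paragraph{A lower bound for $f$; (P3), (P4).}
On $\Omega$ we have $Y_1+Y_2=(M-1+2u)I$, so $0\prec Y_1,Y_2\prec(M-1+2|u|)I$. Moreover $\log(M-1+2|u|)\le\log M+|u|$, because $Me^{|u|}\ge M+M|u|$. Using $2|u|\le\frac14C_0u^2+4/C_0$ and $4/C_0\le1$ we obtain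
\begin{equation}\label{eq:lowA}
f\ge\tfrac12w^2+\tfrac14C_0ku^2-(2\log M+1)k\qquad\text{on }\Omega .
\end{equation}
Together with $f_*\le2C_0k$ this gives (P3). On $\Omega_*$ it gives $w^2\le Ck$ and $u^2\le8+4(2\log M+1)/C_0\le9$. Then $-2I\preceq(1-u)I\prec S\prec(M+u)I\preceq(M+3)I$, so (P4) holds with the constant $b=M+3$ and $\|S\|\le b\sqrt k$.

\paragraph{(P1), (P5).}
By Section~\ref{sec:sc}, $f$ is standard self-concordant. On any sublevel set, \eqref{eq:lowA} bounds $w$ and $u$, and then $(1-u)I\prec S\prec(M+u)I$ bounds $S$. Along a sequence converging to a boundary point, $Y_1$ and $Y_2$ stay bounded and one of them tends to a singular matrix, so $f\to\infty$. In the direction $h=(\dot S,\dot w,\dot u)$, $Y_1$ moves by $\dot uI+\dot S$ and $Y_2$ by $\dot uI-\dot S$. At a point where $Y_1,Y_2\preceq RI$, \eqref{eq:hess} and the parallelogram law give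
\[
\|h\|_z^2\ge\dot w^2+C_0k\dot u^2+R^{-2}\big(\|\dot uI+\dot S\|^2+\|\dot uI-\dot S\|^2\big)\ge\dot w^2+C_0k\dot u^2+2R^{-2}\|\dot S\|^2 .
\]
With $R=M-1+2|u|$ this shows that the Hessian is positive definite on $\Omega$. On $\Omega_*$ we can take $R=M+5$, which gives (P5).

\paragraph{(P6).}
A point of $\Omega_*$ may be close to the boundary, but its barrier value is $O(k)$, and so only a small fraction of the eigenvalues can be small. Let $R=M+5$. On $\Omega_*$, $-\log\det Y_1\le f_*+\log\det Y_2\le(2C_0+\log R)k$, so the eigenvalues $y_j\le R$ of $Y_1$ satisfy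
\[
\sum_j\log(R/y_j)\le(2C_0+2\log R)k,
\]
a sum of nonnegative terms. Define $y_0>0$ by $\log(R/y_0)=32(2C_0+2\log R)$. Then at most $k/32$ of the $y_j$ are below $y_0$. Exchanging the roles of $Y_1$ and $Y_2$ gives the same for $Y_2$. Both matrices are diagonal in an orthonormal eigenbasis of $S$. Let $J$ be the set of indices at which both have an eigenvalue at least $y_0$; then $k-|J|\le k/16$, and Lemma~\ref{lem:few} gives (P6) with constant $2y_0^{-2}$.

\paragraph{Conclusion.}
On the event of Lemma~\ref{lem:inner}, the point $(S,0,0)$ is feasible for $G_1,\dots,G_n$, with $Y_1=S-I\succeq I$ and $Y_2=MI-S\succeq I$; so $V(G_1,\dots,G_n)\le0$. Always $V\le2C_0k$. Hence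
\[
\mathbb{E}V(G_1,\dots,G_n)\le2C_0k\cdot4e^{-\varepsilon^2k^2/32}\le k/4,
\]
and Proposition~\ref{prop:univ}(i) gives $\mathbb{E}V(A_1,\dots,A_n)\le k/4+C\sqrt k\le k/2$. By part (ii) with $\eta=\frac12$ and $b$ constant, $V(A_1,\dots,A_n)\le k$ with probability at least $1-Ce^{-ck}$. On this event let $(S,w,u)$ be the minimizer. By \eqref{eq:lowA}, $\frac14C_0ku^2\le(2\log M+2)k$, that is, $u^2\le8(\log M+1)/C_0=\frac14$. Thus $\frac12I\prec S\prec(M+\frac12)I$ and $\langle A_i,S\rangle=0$ for all $i$. The matrix $Y=S/\operatorname{tr}S$ is positive definite, has condition number at most $2M+1$, and satisfies $v_i^TYv_i=1$ for all $i$. This proves Theorem~\ref{thm:exist}. \qed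

\section{Nonexistence above the threshold}\label{sec:nonexist}

We prove Theorem~\ref{thm:nonexist}. Dropping points only makes an ellipsoid more likely, so we may assume $\varepsilon\le\frac1{16}$ and $n=\lceil(\frac14+\varepsilon)k^2\rceil\le\frac38k^2$. For an ellipsoid $Y$ through the points put
\begin{equation}\label{eq:Sw}
S=kY\succeq0,\qquad w=k-\operatorname{tr}S;\qquad\text{then }\langle A_i,S\rangle=w\text{ for all }i .
\end{equation}
The logic is now reversed: we want a program whose value is made very negative by any ellipsoid, and which is not very negative in the Gaussian model. The objective will reward the trace and penalize the norm, through $\frac12\|S\|^2-\operatorname{tr}S$. Along the ray through $S$ the minimum of this expression is $-(\operatorname{tr}S)^2/(2\|S\|^2)$, which is of order $-k$ when $\operatorname{tr}S$ is of order $k$ and $\|S\|$ of order $\sqrt k$, but only of order $-1$ when $S$ has rank one. Since Proposition~\ref{prop:univ} resolves only the scale $k$, we first have to exclude ellipsoids whose matrix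 is concentrated on a few directions.

\subsection{A priori bounds on an ellipsoid}

We use the following standard tools.
\begin{itemize}
\item \emph{Davidson--Szarek bound.} For an $m\times k$ matrix with independent $N(0,1)$ entries and $t\ge0$, the largest singular value exceeds $\sqrt m+\sqrt k+t$ with probability at most $e^{-t^2/2}$; if $m\ge k$, the smallest is below $\sqrt m-\sqrt k-t$ with probability at most $e^{-t^2/2}$.
\item \emph{Paley--Zygmund inequality.} For $\Xi\ge0$, $\mathbb{P}(\Xi\ge\frac12\mathbb{E}\Xi)\ge\frac14(\mathbb{E}\Xi)^2/\mathbb{E}\Xi^2$.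
\item \emph{Symmetrization.} For i.i.d.\ $x_1,\dots,x_n$, independent random signs $\epsilon_i$ and a class of bounded functions $\phi$, $\ \mathbb{E}\sup_\phi|\sum_i(\phi(x_i)-\mathbb{E}\phi(x_i))|\le2\,\mathbb{E}\sup_\phi|\sum_i\epsilon_i\phi(x_i)|$.
\item \emph{Ledoux--Talagrand contraction principle.} For a bounded set $\mathcal T\subset\mathbb{R}^n$ and an $L$-Lipschitz function $\psi$ with $\psi(0)=0$, $\ \mathbb{E}\sup_{x\in\mathcal T}|\sum_i\epsilon_i\psi(x_i)|\le2L\,\mathbb{E}\sup_{x\in\mathcal T}|\sum_i\epsilon_ix_i|$.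
\item \emph{McDiarmid's inequality.} If $Z$ is a function of $n$ independent variables and changes by at most $1/n$ when one of them is changed, then $\mathbb{P}(Z\ge\mathbb{E}Z+t)\le e^{-2nt^2}$.
\end{itemize}
The first tool gives, with an absolute constant $C$ and for all $m\ge1$,
\begin{equation}\label{eq:wishart}
\mathbb{E}\Big\|\sum_{i\le m}A_i\Big\|_{\mathrm{op}}\le C(\sqrt{mk}+k).
\end{equation}
Indeed, the eigenvalues of $\sum_{i\le m}A_i$ are $s^2-m$, where $s^2$ runs through the eigenvalues of $\sum_{i\le m}v_iv_i^T$. With $D_+=(s_{\max}-\sqrt m)_+$ and $D_-=(\sqrt m-s_{\min})_+$ we have $s^2-m\le2\sqrt mD_++D_+^2$ and $m-s^2\le2\sqrt mD_-$. The tail bounds give $\mathbb{E}(D_+-\sqrt k)_+^2\le2$, so $\mathbb{E}D_+^2\le Ck$, and the same for $D_-$ when $m\ge k$; when $m<k$, trivially $D_-^2\le m<k$.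

\begin{lemma}\label{lem:apriori}
There is an absolute constant $C_3\ge40$ such that, for large $k$, with probability at least $1-2e^{-k/2}-e^{-ck^2}$ every ellipsoid through $v_1,\dots,v_n$ satisfies, in the notation \eqref{eq:Sw},
\[
\tfrac k2\le\operatorname{tr}S\le2k,\qquad|w|\le20\sqrt k,\qquad\|S\|<C_3\sqrt k .
\]
\end{lemma}

\begin{proof}
\emph{The trace.} Average the equations $v_i^TSv_i=k$: with $\Sigma=\frac1n\sum_iv_iv_i^T$ we get $\langle\Sigma,S\rangle=k$. By the Davidson--Szarek bound with $t=\sqrt k$, with probability at least $1-2e^{-k/2}$ the eigenvalues of $\Sigma$ lie between $(1-2\sqrt{k/n})^2$ and $(1+2\sqrt{k/n})^2$. As $n\ge k^2/4$, then $\|\Sigma-I\|_{\mathrm{op}}\le4\sqrt{k/n}+4k/n\le8k^{-1/2}+16k^{-1}\le10k^{-1/2}$ for large $k$. Since $S\succeq0$, $|k-\operatorname{tr}S|=|\langle\Sigma-I,S\rangle|\le10k^{-1/2}\operatorname{tr}S$. For $k\ge400$ this gives $\frac k2\le\operatorname{tr}S\le2k$, and then $|w|\le20\sqrt k$.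

\emph{The norm.} For a fixed $S'$, the variable $\langle A,S'\rangle$ is of size $\|S'\|$ with constant probability, so it is unlikely that all $n$ values $\langle A_i,S'\rangle$ are much smaller than $\|S'\|$. We make this uniform over a set of matrices with bounded trace. Let $R=C_3\sqrt k$, with $C_3\ge40$ chosen below,
\[
\mathcal K=\{S'\succeq0:\ \operatorname{tr}S'\le2k,\ \|S'\|=R\},\qquad\psi(x)=\min\big(1,(2|x|/R-1)_+\big).
\]
The function $\psi$ is $\frac2R$-Lipschitz, vanishes for $|x|\le R/2$ and equals $1$ for $|x|\ge R$. For $S'\in\mathcal K$, the Paley--Zygmund inequality for $\Xi=\langle A,S'\rangle^2$, with $\mathbb{E}\Xi=2R^2$ and $\mathbb{E}\Xi^2\le60R^4$ (Lemma~\ref{lem:linear}), gives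
\[
\mathbb{E}\psi(\langle A,S'\rangle)\ge\mathbb{P}(\Xi\ge R^2)\ge\frac14\cdot\frac{4R^4}{60R^4}=\frac1{60}.
\]
Let $Z=\sup_{S'\in\mathcal K}|\frac1n\sum_i\psi(\langle A_i,S'\rangle)-\mathbb{E}\psi(\langle A,S'\rangle)|$. Symmetrization, then contraction conditionally on the points, then $\operatorname{tr}S'\le2k$ give
\[
\mathbb{E}Z\le\frac8{Rn}\,\mathbb{E}\sup_{S'\in\mathcal K}\Big|\Big\langle\sum_i\epsilon_iA_i,S'\Big\rangle\Big|\le\frac{16k}{Rn}\,\mathbb{E}\Big\|\sum_i\epsilon_iA_i\Big\|_{\mathrm{op}} .
\]
Condition on the signs, split the sum into the terms with $\epsilon_i=1$ and those with $\epsilon_i=-1$, and apply \eqref{eq:wishart} to each part: the last expectation is at most $C\sqrt{nk}$. Hence $\mathbb{E}Z\le16Ck/(C_3\sqrt n)\le C'/C_3$ with $C'$ absolute. Choose $C_3\ge40$ with $C'/C_3\le\frac1{240}$. Since $0\le\psi\le1$, changing one $v_i$ changes $Z$ by at most $1/n$, so $Z\le\frac1{120}$ with probability at least $1-e^{-ck^2}$. On this event, for each $S'\in\mathcal K$ we have $\frac1n\sum_i\psi(\langle A_i,S'\rangle)\ge\frac1{120}>0$,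 so some $i$ has $|\langle A_i,S'\rangle|>R/2\ge20\sqrt k$. If an ellipsoid satisfying the first two bounds had $\|S\|\ge R$, then $S'=RS/\|S\|$ would lie in $\mathcal K$ and satisfy $|\langle A_i,S'\rangle|\le|w|\le20\sqrt k$ for all $i$, a contradiction.
\end{proof}

\subsection{The program}

Fix constants in the following order. Let $C_4=C_3^2+400$ and $c_*=1/(32C_4)$; an ellipsoid will lower the objective by $4c_*k$. Let $\kappa$ be as in Lemma~\ref{lem:outer} and $C_0=(\frac2\kappa+1)^2/(2c_*)$; this penalty on the slack limits what the Gaussian model can gain to $c_*k$. Choose $u_0\in(0,1)$ with $C_0u_0^2\le c_*$, and then $\tau\in(0,1]$ with $\tau\log\frac1{u_0}\le\frac{c_*}2$. The ellipsoid may be degenerate, so it needs a small slack $u_0$ to enter the open domain, and the barrier gets the small weight $\tau$ so that its value there is harmless. On $\Omega=\{S+uI\succ0\}$ put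
\[
F(S,w,u)=\tfrac12\|S\|^2+\tfrac12w^2-\operatorname{tr}S+\tfrac12C_0ku^2-\tau\log\det(S+uI),
\]
and let $f=F/\tau$, $\theta=1$, $z_*=(0,0,1)$. The division by $\tau$ restores coefficient $1$ in front of the barrier; this is needed because $-\tau\log x$ is not standard self-concordant for $\tau<1$. We have $F(z_*)=\frac12C_0k$.

\paragraph{(P1)--(P5).}
The function $f$ is a convex quadratic plus $-\log\det$ of an affine map, so it is standard self-concordant. From $\log y\le y-1$ we have $\log\det Y\le\operatorname{tr}Y-k\le\operatorname{tr}Y$. With $\tau\le1$, $2\sqrt k\|S\|\le\frac14\|S\|^2+4k$ and $|u|\le\frac14C_0u^2+1/C_0$,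
\begin{equation}\label{eq:lowB}
\begin{aligned}
F&\ge\tfrac12\|S\|^2+\tfrac12w^2+\tfrac12C_0ku^2-2\sqrt k\|S\|-k|u|\\
&\ge\tfrac14\|S\|^2+\tfrac12w^2+\tfrac14C_0ku^2-\big(4+\tfrac1{C_0}\big)k .
\end{aligned}
\end{equation}
So sublevel sets are bounded, (P3) holds, and on $\Omega_*$ we have $\|S\|,|w|\le C\sqrt k$ and $|u|\le C$. There is no upper barrier, and we use $\|S\|_{\mathrm{op}}\le\|S\|$: (P4) holds with $b=C_1\sqrt k$. Along a sequence converging to a boundary point, $S+uI$ tends to a singular matrix and the other terms stay bounded, so $f$ is closed. Since the barrier is convex, $\|h\|_z^2\ge\tau^{-1}(\|\dot S\|^2+\dot w^2+C_0k\dot u^2)$; the Hessian is positive definite and (P5) holds with $c_1=1$.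

\paragraph{(P6).}
Let $z\in\Omega_*$ and let $y_j$ be the eigenvalues of $Y=S+uI$. As $\frac12\|S\|^2-\operatorname{tr}S\ge\frac12\|S\|^2-\sqrt k\|S\|\ge-\frac k2$, we have $-\tau\log\det Y\le\frac12C_0k+\frac k2$. Also $\sum_{y_j\ge1}\log y_j\le\operatorname{tr}Y\le\sqrt k\|S\|+k|u|\le Ck$. Hence
\[
\sum_{y_j<1}\log(1/y_j)=-\log\det Y+\sum_{y_j\ge1}\log y_j\le C_5k .
\]
With $y_0=e^{-16C_5}$, at most $k/16$ of the $y_j$ are below $y_0$, and Lemma~\ref{lem:few} gives (P6) with constant $\tau^{-1}+y_0^{-2}$.

\subsection{The value with and without an ellipsoid}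

\paragraph{Lower bound from the Gaussian model.}
On the event of Lemma~\ref{lem:outer}, let $(S,w,u)\in\Omega$ satisfy $\langle G_i,S\rangle=w$ for all $i$. We claim that $u>0$ and $\operatorname{tr}S\le uk/\kappa$: trace can be gained only by paying for slack. If $S=0$, this holds because $uI\succ0$. If $S\ne0$, then $u>-\lambda_{\min}(S)>\kappa\operatorname{tr}S/k$; and $u\le0$ would give $S\succ-uI\succeq0$, so that $\lambda_{\min}(S)>0>-\kappa\operatorname{tr}S/k$, against the lemma. Dropping the nonnegative terms $\frac12\|S\|^2+\frac12w^2$ and using $\log\det Y\le\operatorname{tr}Y$,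
\[
F\ge-(1+\tau)\operatorname{tr}S-\tau uk+\tfrac12C_0ku^2\ge-\big(\tfrac2\kappa+1\big)uk+\tfrac12C_0ku^2\ge-\frac{(\frac2\kappa+1)^2}{2C_0}\,k=-c_*k .
\]
So $\tau V(G_1,\dots,G_n)\ge-c_*k$ on this event, while $\tau V\ge-Ck$ always, by \eqref{eq:lowB}. Hence $\tau\,\mathbb{E}V(G_1,\dots,G_n)\ge-c_*k-Cke^{-ck^2}\ge-\frac32c_*k$. Proposition~\ref{prop:univ}(i) gives $\tau\,\mathbb{E}V(A_1,\dots,A_n)\ge-2c_*k$, and part (ii) with $\eta=c_*/\tau$ and $b=C_1\sqrt k$ gives
\begin{equation}\label{eq:unlikely}
\mathbb{P}\big(\tau V(A_1,\dots,A_n)\le-3c_*k\big)\le Ce^{-c\sqrt k}.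
\end{equation}

\paragraph{Upper bound from an ellipsoid.}
Suppose that an ellipsoid exists and the event of Lemma~\ref{lem:apriori} holds. Then $\|S\|^2+w^2\le C_4k$ and $\operatorname{tr}S\ge\frac k2$. Let $s=1/(2C_4)$. The point $(sS,sw,u_0)$ lies in $\Omega$, because $sS+u_0I\succeq u_0I$, and by \eqref{eq:Sw} it is feasible for $A_1,\dots,A_n$. Therefore
\[
\tau V(A_1,\dots,A_n)\le\frac{s^2}2C_4k-\frac s2k+\frac12C_0u_0^2k+\tau k\log\frac1{u_0}\le-\frac k{8C_4}+\frac{c_*}2k+\frac{c_*}2k=-3c_*k .
\]
By \eqref{eq:unlikely} and Lemma~\ref{lem:apriori}, an ellipsoid exists with probability at most $Ce^{-c\sqrt k}+2e^{-k/2}+e^{-ck^2}$. This proves Theorem~\ref{thm:nonexist}. \qed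

\section{A lower bound for the failure probability}\label{sec:rate}

We prove Theorem~\ref{thm:rate}. The obstruction is that of Example~\ref{ex:plane}: a point cannot lie deep inside the symmetric convex hull of the others. One unusually short vector produces it, at a cost of $e^{-O(k\log k)}$.

\begin{lemma}\label{lem:hull}
Let $m=\lceil k^{3/2}\rceil$. For large $k$, with probability at least $\frac12$ the convex hull of $\pm v_2,\dots,\pm v_m$ contains the closed unit ball of $\mathbb{R}^k$.
\end{lemma}

\begin{proof}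
If a point $y$ with $|y|\le1$ is outside the hull, which is compact and convex, strict separation gives a unit vector $x$ with $\max_{2\le i\le m}|v_i\cdot x|<x\cdot y\le1$. Fix a $\frac1k$-net of the unit sphere with at most $(1+2k)^k\le(3k)^k$ points, as given by the usual volume comparison. If $|v_i|\le2\sqrt k$ for all $i\le m$, a net point $x'$ with $|x-x'|\le\frac1k$ satisfies $|v_i\cdot x'|<1+2/\sqrt k\le2$ for $2\le i\le m$. For fixed $x'$ the variables $v_i\cdot x'$ are independent $N(0,1)$, and $\mathbb{P}(|N(0,1)|<2)\le0.96$. With \eqref{eq:normtail}, the failure probability is at most $me^{-0.6k}+(3k)^k(0.96)^{k^{3/2}-1}$, which tends to $0$ because $k\log(3k)=o(k^{3/2})$.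
\end{proof}

Let $n\ge k^{3/2}$, so $n\ge m$. Suppose that the event of Lemma~\ref{lem:hull} holds and $|v_1|<1$. If an ellipsoid passed through the points, then $p(x)=(x^TYx)^{1/2}$ would be a seminorm equal to $1$ at $\pm v_2,\dots,\pm v_m$, hence at most $1$ on their convex hull and on the unit ball. By homogeneity $p(v_1)\le|v_1|<1$, a contradiction. The two events are independent. On the unit ball, which has volume $\pi^{k/2}/\Gamma(\frac k2+1)$, the Gaussian density is at least $(2\pi)^{-k/2}e^{-1/2}$. For $x=k/2\ge1$ we have $\Gamma(x+1)\le x^x$: for even $k$ this is $x!\le x^x$, and for odd $k$, $\Gamma(x+1)=x(x-1)\cdots\frac32\cdot\Gamma(\frac32)$ is a product of $x-\frac12$ factors at most $x$ and of $\Gamma(\frac32)<1$. Therefore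
\[
\mathbb{P}(\text{no ellipsoid})\ge\tfrac12\,\mathbb{P}(|v_1|<1)\ge\tfrac12e^{-1/2}\frac{2^{-k/2}}{\Gamma(\frac k2+1)}\ge\tfrac12e^{-1/2}k^{-k/2}\ge e^{-k\log k},
\]
where the last step needs only $k^{k/2}\ge2e^{1/2}$. This proves Theorem~\ref{thm:rate}. \qed

\begin{thebibliography}{9}

\bibitem{ALMT}
Amelunxen, Lotz, McCoy, and Tropp, \emph{Living on the edge}, Inf. Inference \textbf{3} (2014).

\bibitem{SPW}
\emph{Diagonal and low-rank decompositions and fitting ellipsoids to random points},
\texttt{https://ecse.monash.edu/staff/james/effiles/SPW\_ef.pdf}.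

\end{thebibliography}
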